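\title{Two extra orders of vanishing for polynomials in $z$ and $\wp(z)$}

\begin{abstract}
Let $\wp$ be a Weierstrass elliptic function and let $L,M$ be positive integers. At every point $a$ where $\wp$ is analytic, linear algebra gives a nonzero polynomial $P(X,Y)$ of degree at most $L$ in $X$ and at most $M$ in $Y$ such that $P(z,\wp(z))$ vanishes at $a$ to order at least $LM+L+M$. We prove the conjecture that order $LM+L+M+2$ can be reached when both the point and the lattice are free. The proof uses points $a$ at which a symmetry makes the order jump in steps of two, so that only one determinant has to vanish. The main step is to show that this determinant has a zero at a true lattice and not only on the discriminant locus. We also describe the maximal order at half-periods, count the lattices for which it jumps, and show that for $L=M=1$ the order $LM+L+M+3$ never occurs.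
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Lambda\subset\mathbf C$ be a lattice of rank $2$ and let
\[
\wp(z)=\frac1{z^2}+\sum_{\omega\in\Lambda\setminus\{0\}}\left(\frac1{(z-\omega)^2}-\frac1{\omega^2}\right)
\]
be its Weierstrass function. It is analytic exactly on $\mathbf C\setminus\Lambda$ and satisfies $\wp'^2=4\wp^3-g_2\wp-g_3$, where the invariants $g_2,g_3$ of $\Lambda$ have nonzero discriminant $\Delta=g_2^3-27g_3^2$. For integers $L,M\ge0$ we say that $P\in\mathbf C[X,Y]$ has \emph{bidegree $\le(L,M)$} if its degree is at most $L$ in $X$ and at most $M$ in $Y$. For $a\in\mathbf C\setminus\Lambda$ let $\nu_{L,M}(\Lambda,a)$ be the largest order of vanishing at $z=a$ of a function $P(z,\wp(z))$ with $P\ne0$ of bidegree $\le(L,M)$. This number is finite (Lemma~\ref{lem:indep}). It measures how closely an algebraic curve of the given bidegree can follow the graph of $\wp$ at the point $(a,\wp(a))$.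

The polynomials of bidegree $\le(L,M)$ form a space of dimension $T+1$, where
\[
T=(L+1)(M+1)-1=LM+L+M,
\]
and vanishing to order at least $n$ imposes $n$ linear conditions. Hence $\nu_{L,M}(\Lambda,a)\ge T$ always. This bound uses no property of $\wp$, and the question is by how much it can be exceeded.

A count of parameters suggests an answer. Write the Taylor coefficients at $a$ of the $T+1$ functions $z^i\wp(z)^j$ as the columns of a matrix. Then $\nu_{L,M}(\Lambda,a)\ge n$ exactly when the first $n$ rows have rank at most $T$. For $n=T+1$ this is the vanishing of one determinant, and one can hope to achieve it by moving $a$. This is a known result: \emph{for every $\Lambda$ and all $L,M\ge1$ there is a point $a\notin\Lambda$ with $\nu_{L,M}(\Lambda,a)\ge T+1$.} For $n=T+2$ a matrix of size $(T+2)\times(T+1)$ must lose rank, which amounts to two conditions. The lattice supplies a second parameter, and only one: for $\lambda\neq0$ the Weierstrass function of $\lambda\Lambda$ takes at $\lambda z$ the value $\lambda^{-2}\wp(z)$, so $\nu_{L,M}(\lambda\Lambda,\lambda a)=\nu_{L,M}(\Lambda,a)$,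 and only the homothety class of $\Lambda$ matters. One guesses that $T+2$ can be reached, and that $T+3$ cannot always be reached. The first guess is the conjecture posed in \cite{moving}: \emph{given positive integers $L,M$, there are a lattice $\Lambda$ and a point $a\notin\Lambda$ with $\nu_{L,M}(\Lambda,a)\ge LM+L+M+2$.} The count is not a proof, because the common solutions of the two conditions might all lie where $a\in\Lambda$ or $\Delta=0$. We prove that the conjecture is true.

\begin{theorem}\label{thm:main}
For all integers $L,M\ge1$ there are a Weierstrass function $\wp$, a point $a$ at which $\wp$ is analytic, and a polynomial $P\ne0$ of bidegree $\le(L,M)$ such that $P(z,\wp(z))$ has a zero of order at least $LM+L+M+2$ at $z=a$. If $L$ is even, order at least $LM+L+2M+2$ can be achieved.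
\end{theorem}

Neither $L$ nor $M$ can be allowed to be $0$ in general. For $M=0$ the functions are polynomials in $z$, and the maximal order is $L=T$. For $(L,M)=(0,1)$ they are the functions $p_0+p_1\wp$, whose zeros have order at most $2=T+1$.

For $L\ge2$ the point $a$ will be a \emph{half-period}, that is, an element of $\frac12\Lambda\setminus\Lambda$. At such points the maximal order is governed by one polynomial in the invariants. Give $g_2$ and $g_3$, viewed as indeterminates, the weights $4$ and $6$. To the homothety class of a lattice $\Lambda$ we attach a polynomial and a weight: the polynomial $g_2$ and the weight $\frac13$ if the invariant $g_2$ of $\Lambda$ is $0$; the polynomial $g_3$ and the weight $\frac12$ if the invariant $g_3$ of $\Lambda$ is $0$; and otherwise the polynomial $g_2^3-\kappa g_3^2$ and the weight $1$, where $\kappa$ is the value of $g_2^3/g_3^2$ at $\Lambda$. The \emph{multiplicity} of the class as a zero of a nonzero polynomial $D\in\mathbf C[g_2,g_3]$ is the largest exponent with which the attached polynomial divides $D$.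

\begin{theorem}\label{thm:half}
For integers $k\ge0$ and $M\ge1$ there is a polynomial $D_{k,M}\in\mathbf Q[g_2,g_3]$, weighted homogeneous of weight $k(k+1)M(M+1)$ and not divisible by $\Delta$, with the following properties.
\begin{itemize}
\item[(a)] Let $\Lambda$ be a lattice with invariants $g_2,g_3$, let $a$ be a half-period, let $L\ge0$ satisfy $\lfloor L/2\rfloor=k$, and put $\nu=\nu_{L,M}(\Lambda,a)$. If $L$ is even, then $\nu=LM+L+2M$ when $D_{k,M}(g_2,g_3)\ne0$, and $\nu\ge LM+L+2M+2$ otherwise. If $L$ is odd, then $\nu=LM+L+M$ when $D_{k,M}(g_2,g_3)\ne0$, and $\nu\ge LM+L+M+2$ otherwise.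
\item[(b)] The number of homothety classes of lattices with $D_{k,M}(g_2,g_3)=0$, counted with multiplicity and with the weights above, is exactly $k(k+1)M(M+1)/12$.
\end{itemize}
\end{theorem}

If $L$ is even and $M\ge2$, then $LM+L+2M\ge LM+L+M+2$, so by (a) \emph{every} $\wp$ satisfies the conclusion of the conjecture. For even $L$ the half-periods thus beat the count of parameters. In the smallest case, on the other hand, the count is exact.

\begin{theorem}\label{thm:sharp}
Let $L=M=1$. For $P\neq0$ of bidegree $\le(1,1)$ and $a\notin\Lambda$, the order of $P(z,\wp(z))$ at $a$ is never at least $6=LM+L+M+3$. Order $5$ occurs at $a$ if and only if $2a\notin\Lambda$ and $\wp(2a)=\wp'(2a)=0$. This forces $g_3=0$; conversely, if $g_3=0$, such points $a$ exist.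
\end{theorem}

So the constant $2$ in the conjecture cannot be replaced by $3$ for all $L,M$.

The method is to replace two conditions on two parameters by one condition on one parameter. We fix $a$ at a point where the germ $\wp(a+t)$ has a symmetry under $t\mapsto-t$. Within the even or the odd functions the order then jumps in steps of two, so the vanishing of one determinant gains two orders at once. It remains to find a lattice at which the determinant vanishes. The determinant is a polynomial in the parameters, so it has zeros, but they could all be degenerate. We exclude this by showing that the determinant is nonzero where the elliptic function degenerates to an elementary one; there, positivity arguments are available. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}, Sections~\ref{sec:half}--\ref{sec:zeros} prove Theorem~\ref{thm:half} and Theorem~\ref{thm:main} for $L\ge2$, and Section~\ref{sec:one} treats $L=1$, where half-periods gain nothing.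

\section{Elliptic functions and M\"obius invariance}\label{sec:prelim}

We use the following textbook facts. An elliptic function is a meromorphic function on $\mathbf C$ that has every element of $\Lambda$ as a period.
\begin{itemize}
\item[(E1)] An elliptic function without poles is constant. The function $\wp$ is even and elliptic, with a double pole at each point of $\Lambda$. For every $b\in\mathbf C$ the function $\wp-b$ has exactly two zeros modulo $\Lambda$, counted with multiplicity; in particular its zeros have order at most $2$.
\item[(E2)] $\wp''=6\wp^2-\frac12g_2$ and $\wp'''=12\wp\wp'$.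
\item[(E3)] For $a\notin\Lambda$ we have $\wp'(a)=0$ if and only if $a$ is a half-period, and then $\wp''(a)\ne0$ by (E1). The values of $\wp$ at the three classes of half-periods modulo $\Lambda$ are the three roots of $4x^3-g_2x-g_3$.
\item[(E4)] $\wp(2z)=-2\wp(z)+\frac14\bigl(\wp''(z)/\wp'(z)\bigr)^2$ for $2z\notin\Lambda$.
\item[(E5)] For $(g_2,g_3)\in\mathbf C^2$, the condition $\Delta\ne0$ means that $4x^3-g_2x-g_3$ has three distinct roots, and every such pair is the pair of invariants of a lattice. The invariants of $\lambda\Lambda$ are $\lambda^{-4}g_2$ and $\lambda^{-6}g_3$.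
\end{itemize}

The problem is local. For a nonconstant germ $f$ analytic at $t=0$, let $\nu_{L,M}(f)$ be the supremum of the orders $\operatorname{ord}_0P(t,f(t))$ over $P\ne0$ of bidegree $\le(L,M)$, the zero germ having order $\infty$. The substitution $X\mapsto X+a$ permutes the polynomials of bidegree $\le(L,M)$, so $\nu_{L,M}(\Lambda,a)=\nu_{L,M}(f)$ for $f(t)=\wp(a+t)$, and the same orders occur.

\begin{lemma}\label{lem:indep}
Let $f$ be a nonconstant elliptic function that is analytic at $0$. Then $P(t,f(t))$ is not identically zero for any $P\ne0$ in $\mathbf C[X,Y]$, and $\nu_{L,M}(f)$ is finite and attained.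
\end{lemma}

\begin{proof}
Write $P=\sum_iP_i(Y)X^i$ and suppose that $P(t,f(t))$ vanishes identically. If $t_0$ is not a pole of $f$, then $P(t_0+\omega,f(t_0))=0$ for all $\omega\in\Lambda$. The polynomial $P(X,f(t_0))$ has infinitely many roots, so $P_i(f(t_0))=0$ for all $i$. As $f$ takes infinitely many values, every $P_i$ is zero. For the last claim, nonzero germs with pairwise distinct orders are linearly independent, so at most $(L+1)(M+1)$ orders occur.
\end{proof}

The degree bound in $Y$ is compatible with fractional linear substitutions. This lets us replace $\wp(a+t)$ by a more convenient germ.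

\begin{lemma}\label{lem:mobius}
Let $f$ and $\tilde f$ be nonconstant germs analytic at $t=0$, with $\tilde f=\frac{\alpha f+\beta}{\gamma f+\delta}$ and $\alpha\delta-\beta\gamma\ne0$. Then the germs $P(t,f)$ and the germs $\tilde P(t,\tilde f)$, with $P,\tilde P$ nonzero of bidegree $\le(L,M)$, realize the same orders at $t=0$. In particular $\nu_{L,M}(f)=\nu_{L,M}(\tilde f)$.
\end{lemma}

\begin{proof}
Send $\tilde P$ to $P(X,Y)=(\gamma Y+\delta)^M\tilde P\bigl(X,\frac{\alpha Y+\beta}{\gamma Y+\delta}\bigr)$. This linear map takes $X^iY^j$ to $X^i(\alpha Y+\beta)^j(\gamma Y+\delta)^{M-j}$, so it preserves the space of polynomials of bidegree $\le(L,M)$. It is injective because the substitution is invertible, and hence it is bijective. We have $P(t,f)=(\gamma f+\delta)^M\tilde P(t,\tilde f)$, and the first factor does not vanish at $0$: if $\gamma f(0)+\delta=0$, then $\alpha f(0)+\beta\ne0$ because the determinant is nonzero, and $\tilde f$ would have a pole at $0$.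
\end{proof}

\section{The case $L=M=1$ and the Schwarzian derivative}\label{sec:sharp}

For $L=M=1$ the equation $P(t,Y)=0$ describes the graph of a M\"obius function of $t$, and the question is how well $\wp(a+t)$ can be approximated by such a function. The tool that measures this is the Schwarzian derivative
\[
S(f)=\frac{f'''}{f'}-\frac32\left(\frac{f''}{f'}\right)^2 ,
\]
which satisfies $S(\mu\circ\psi)=S(\psi)$ for every M\"obius transformation $\mu$. By (E2) and (E4),
\begin{equation}\label{eq:schwarz}
S(\wp)(z)=12\wp(z)-\frac32\left(\frac{\wp''(z)}{\wp'(z)}\right)^2=-6\,\wp(2z).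
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $f(t)=\wp(a+t)$. Suppose first that $2a\in\Lambda$. By (E3), $f-f(0)$ has order $2$ at $0$. The germs $P(t,f)$ are the linear combinations of $1$, $t$, $f-f(0)$, $t(f-f(0))$, which have orders $0,1,2,3$. So the maximal order is $3$.

Now suppose that $2a\notin\Lambda$, so that $f'(0)\ne0$. Let $P=p_0+p_1X+(p_2+p_3X)Y\ne0$ be such that $P(t,f)$ has order $n\ge3$. Such a $P$ exists because $T=3$, and $n$ is finite by Lemma~\ref{lem:indep}. We claim that
\begin{equation}\label{eq:order11}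
n=3+\operatorname{ord}_{2a}\wp .
\end{equation}
If $p_2=0$, then $p_0=P(0,f(0))=0$, and $P(t,f)=t(p_1+p_3f)$ with $(p_1,p_3)\neq(0,0)$ has order at most $2$ because $f'(0)\ne0$. So $p_2\ne0$, and with $\mu(t)=-\frac{p_0+p_1t}{p_2+p_3t}$ the difference $f-\mu=P(t,f)/(p_2+p_3t)$ has order exactly $n$. Since $\mu'(0)=f'(0)\ne0$, the function $\mu$ is a M\"obius transformation, and $\mu^{-1}$ is analytic near $\mu(0)=f(0)$ with nonzero derivative. Put $\psi=\mu^{-1}\circ f$. Then $\psi(t)-t=\mu^{-1}(f(t))-\mu^{-1}(\mu(t))$ has order exactly $n$, say $\psi(t)=t+\psi_nt^n+\cdots$ with $\psi_n\ne0$. Now $\psi'''/\psi'=n(n-1)(n-2)\psi_nt^{n-3}+\cdots$, while $(\psi''/\psi')^2=O(t^{2n-4})$ and $2n-4>n-3$. Hence $S(f)=S(\psi)$ has order $n-3$ at $0$. By \eqref{eq:schwarz}, $S(f)(t)=-6\wp(2a+2t)$, and \eqref{eq:order11} follows.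

By (E1) the right side of \eqref{eq:order11} is at most $5$, with equality if and only if $\wp(2a)=\wp'(2a)=0$. In that case $g_3=4\wp(2a)^3-g_2\wp(2a)-\wp'(2a)^2=0$. Conversely, if $g_3=0$, then $0$ is a root of $4x^3-g_2x$, and by (E3) there is a half-period $\omega_0$ with $\wp(\omega_0)=\wp'(\omega_0)=0$. The point $a=\omega_0/2$ satisfies $2a\notin\Lambda$, hence also $a\notin\Lambda$, and it has the required property.
\end{proof}

Formula \eqref{eq:order11} displays the count of parameters. Order $T+1=4$ requires $\wp(2a)=0$, one condition on $a$ that can be met for every lattice by (E1). Order $T+2=5$ requires this zero to be double, one further condition, which falls on the lattice. The point $a$ that results is a torsion point, and this suggests looking at points with extra symmetry.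

\section{Half-periods and the determinant $D_{k,M}$}\label{sec:half}

\subsection*{Reduction to $1/\wp$}
Let $a$ be a half-period and $e=\wp(a)$. The germ $\wp(a+t)$ is even in $t$, since $\wp(a-t)=\wp(t-a)=\wp(t+a)$. Its Taylor coefficients involve $e$, which depends on the half-period and is not a polynomial in $g_2,g_3$. A M\"obius transformation removes $e$. As functions of $t$ modulo $\Lambda$, $\wp(t)-e$ has a double pole at $0$ and a double zero at $a$, while $\wp(a+t)-e$ has a double zero at $0$ and a double pole at $-a\equiv a$; by (E1) there are no other zeros or poles. The product is an elliptic function without zeros or poles, hence a constant $c\ne0$: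
\begin{equation}\label{eq:half}
\wp(a+t)=e+\frac{c}{\wp(t)-e}.
\end{equation}
In terms of $g(t)=1/\wp(t)$, which is analytic at $0$, this reads $\wp(a+t)=\frac{(c-e^2)g+e}{-eg+1}$, and the determinant is $(c-e^2)+e^2=c\ne0$. By Lemma~\ref{lem:mobius},
\begin{equation}\label{eq:nug}
\nu_{L,M}(\Lambda,a)=\nu_{L,M}(g)\qquad\text{for every half-period }a .
\end{equation}

\subsection*{The expansion of $1/\wp$}
We need this expansion also for pairs $(g_2,g_3)$ with $\Delta=0$, which come from no lattice, so we work with formal series. Let $W=t^{-2}+\sum_{n\ge2}a_nt^{2n-2}$ be a Laurent series with $W'^2=4W^3-g_2W-g_3$. Differentiating and dividing by $2W'$ gives $W''=6W^2-\frac12g_2$. In the second equation, the coefficient of $t^{2n-4}$ on the left is $(2n-2)(2n-3)a_n$, and on the right it is $12a_n+6\sum_{m=2}^{n-2}a_ma_{n-m}$, with the extra term $-\frac12g_2$ for $n=2$. We have $(2n-2)(2n-3)-12=2(2n+1)(n-3)$, so this determines $a_n$ for $n\ne3$. The constant terms in the first equation give $-16a_3=12a_3-g_3$. Altogether,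
\begin{equation}\label{eq:rec}
a_2=\frac{g_2}{20},\qquad a_3=\frac{g_3}{28},\qquad a_n=\frac{3}{(2n+1)(n-3)}\sum_{m=2}^{n-2}a_ma_{n-m}\quad(n\ge4).
\end{equation}
From now on \eqref{eq:rec} is the definition of $a_n\in\mathbf Q[g_2,g_3]$; by induction $a_n$ is weighted homogeneous of weight $2n$. With $u=t^2$ we put
\begin{equation}\label{eq:G}
G(u)=\frac{u}{1+\sum_{n\ge2}a_nu^n}=u-a_2u^3-a_3u^4+\tfrac23a_2^2u^5+\cdots ,
\end{equation}
where the last coefficient is $a_2^2-a_4$ with $a_4=\frac13a_2^2$. For every $(g_2,g_3)\in\mathbf C^2$ and every solution $W$ of the shape above, $1/W=G(t^2)$. The function $\wp$ has this shape, so $g(t)=G(t^2)$ when $g_2,g_3$ are the invariants of a lattice. In particular a lattice is determined by its invariants, since they determine $\wp$ and hence its poles.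

\begin{example}\label{ex:31}
Let $L=3$ and $M=1$, so $T=7$. The odd functions available are the combinations of
\[
t,\qquad t^3,\qquad tg=t^3-a_2t^7-a_3t^9+\cdots,\qquad t^3g=t^5-a_2t^9+\cdots .
\]
Up to a scalar, the only combination without terms in $t,t^3,t^5$ is $tg-t^3=-a_2t^7-a_3t^9+\cdots$. It has order $7=T$ if $g_2\ne0$. For the lattice with $g_2=0$ the order is $9=T+2$, because there is no term in $t^8$ to remove. The single condition $g_2=0$ gains two orders. For $L=2$, $M=1$ the same lattice gives $g-t^2=O(t^8)$, while $T=5$.
\end{example}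

\subsection*{The determinant}
To generalize the example, fix $k\ge0$ and $M\ge1$ and put $K=(k+1)(M+1)$. Consider the $K$ series $u^iG^j$ with $0\le i\le k$, $0\le j\le M$, in lexicographic order of $(i,j)$, and let
\[
D_{k,M}=\det\bigl([u^n]\,u^iG(u)^j\bigr)\in\mathbf Q[g_2,g_3],
\]
where $[u^n]$ denotes the coefficient of $u^n$, the rows are indexed by $0\le n\le K-1$ and the columns by $(i,j)$. By definition, for $(g_2,g_3)\in\mathbf C^2$,
\begin{equation}\label{eq:Dzero}
D_{k,M}(g_2,g_3)=0\iff\text{there are $p_{ij}$, not all zero, with }\sum_{i,j}p_{ij}u^iG^j=O(u^K).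
\end{equation}

\begin{lemma}\label{lem:weight}
$D_{k,M}$ is weighted homogeneous of weight $k(k+1)M(M+1)$.
\end{lemma}

\begin{proof}
Give $u$ the weight $-2$. Each term $a_nu^n$ has weight $0$, so $u^iG^j$ has weight $-2(i+j)$, and its coefficient of $u^n$ has weight $2(n-i-j)$; it is $0$ if $n<i+j$. Every term in the expansion of the determinant uses each row and each column once, so it has weight
\[
2\sum_{n=0}^{K-1}n-2\sum_{i,j}(i+j)=K(K-1)-K(k+M)=K\cdot kM .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:orders}
Part \emph{(a)} of Theorem~\ref{thm:half} holds for $D_{k,M}$.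
\end{proposition}

\begin{proof}
By \eqref{eq:nug}, $\nu$ is the maximal order at $0$ of a nonzero element of the span $V$ of the functions $t^ig^j$, $0\le i\le L$, $0\le j\le M$, and these functions are linearly independent by Lemma~\ref{lem:indep}. Since $g$ is even, the function $t^ig^j$ has the parity of $i$, so the even part and the odd part of an element of $V$ lie in $V$. The two parts have no power of $t$ in common, so the order of an element is the minimum of the orders of its parts. Therefore $\nu$ is attained by an even or an odd element.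

The even elements form the span $E$ of the $K$ independent functions $u^iG^j$ with $i\le k$, $j\le M$. Let $n_0$ be the maximal order in $u$ of a nonzero element of $E$. Imposing $K-1$ linear conditions shows that $n_0\ge K-1$, and \eqref{eq:Dzero} shows that $n_0\ge K$ if and only if $D_{k,M}(g_2,g_3)=0$.

Let $L=2k$. The odd elements are spanned by the functions $tu^iG^j$ with $i\le k-1$. Multiplication by $t$ maps them into $E$ and raises the order, so the maximum is attained in $E$ and $\nu=2n_0$. Since $2K=(L+2)(M+1)=LM+L+2M+2$, the claim follows.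

Let $L=2k+1$. The odd elements form the space $tE$, so $\nu=2n_0+1$. Since $2K=(L+1)(M+1)=LM+L+M+1$, the claim follows.
\end{proof}

The gain for even $L$ comes from an imbalance: $E$ has dimension $(k+1)(M+1)$, which is more than half of $\dim V=(2k+1)(M+1)$.

\begin{example}\label{ex:D}
For $k=0$ the matrix $([u^n]G^j)_{0\le n,j\le M}$ is triangular with ones on the diagonal, so $D_{0,M}=1$. For $M=1$ the columns $1,u,\dots,u^k$ are unit vectors, and $D_{k,1}$ is, up to sign, the determinant formed by the rows $k+1,\dots,2k+1$ of the columns $G,uG,\dots,u^kG$. From \eqref{eq:G},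
\[
\pm D_{1,1}=\begin{vmatrix}0&1\\-a_2&0\end{vmatrix}=\frac{g_2}{20},\qquad
\pm D_{2,1}=\begin{vmatrix}-a_2&0&1\\-a_3&-a_2&0\\\frac23a_2^2&-a_3&-a_2\end{vmatrix}=a_3^2-\frac{a_2^3}{3}=\frac{g_3^2}{784}-\frac{g_2^3}{24000}.
\]
So $D_{2,1}$ is a constant multiple of $g_2^3-\frac{1500}{49}g_3^2$.
\end{example}

The last example shows the difficulty. The polynomial $D_{2,1}$ has the same weight as $\Delta$. Had the constant $\frac{1500}{49}$ been $27=\frac{1323}{49}$, no lattice would make $D_{2,1}$ vanish. In general nothing said so far excludes that $D_{k,M}$ is a constant times a power of $\Delta$. To exclude it, it suffices to show that $D_{k,M}$ is nonzero at one point where $\Delta=0$.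

\section{The degenerate point and a Chebyshev system}\label{sec:cheb}

\subsection*{The degenerate point}
The function $v=1/\sin^2t$ satisfies $v'^2=4\cos^2t/\sin^6t=4v^3-4v^2$. Hence the even function $W=v-\frac13=t^{-2}+O(t^2)$ satisfies
\[
W'^2=4\left(W+\tfrac13\right)^2\left(W-\tfrac23\right)=4W^3-\tfrac43W-\tfrac8{27}.
\]
At the point $(g_2,g_3)=(\frac43,\frac8{27})$ we have $\Delta=\frac{64}{27}-\frac{64}{27}=0$, and
\begin{equation}\label{eq:Gdeg}
G(t^2)=\frac1W=\frac{y}{1-y/3},\qquad y=\sin^2t .
\end{equation}
Thus $G$ is a M\"obius function of $y$. It is natural to take $y$ as the variable and to regard $u=t^2$ as a function of $y$.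

The principal branch of $\arcsin$ is odd and maps $\mathbf C\setminus\bigl((-\infty,-1]\cup[1,\infty)\bigr)$ conformally onto the strip $|\operatorname{Re}\zeta|<\frac\pi2$, with inverse $\sin$. Its square is even, so it is an analytic function of $s^2$, and $s$ lies in the cut plane exactly when $s^2\notin[1,\infty)$. This defines an analytic function
\[
\varphi:\mathbf C\setminus[1,\infty)\to\mathbf C,\qquad\varphi(s^2)=(\arcsin s)^2,
\]
with $\varphi(\sin^2t)=t^2$ near $t=0$ and $\varphi(\bar y)=\overline{\varphi(y)}$. In particular $\varphi$ is real on $(-\infty,1)$.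

\begin{lemma}\label{lem:reduce}
If $D_{k,M}(\frac43,\frac8{27})=0$, then there are $B_0,\dots,B_k\in\mathbf R[y]$ of degree at most $M$, not all zero, such that $\sum_{r=0}^kB_r\varphi^r$ vanishes at $y=0$ to order at least $(k+1)(M+1)$.
\end{lemma}

\begin{proof}
At this point the matrix defining $D_{k,M}$ has rational entries, so \eqref{eq:Dzero} holds with real $p_{ij}$. We have $y=u+O(u^2)$, so $O(u^K)$ and $O(y^K)$ mean the same, and $u=\varphi(y)$. Substituting \eqref{eq:Gdeg} and multiplying by $(1-y/3)^M$ gives
\[
\sum_{r=0}^kB_r(y)\varphi(y)^r=O(y^K),\qquad B_r=\sum_{j=0}^Mp_{rj}\,y^j(1-y/3)^{M-j}.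
\]
The polynomials $y^j(1-y/3)^{M-j}$ have distinct orders at $0$, so they are linearly independent, and the $B_r$ are not all zero.
\end{proof}

We must show that such a zero is impossible. We prove more: the total number of zeros on the whole interval $(-\infty,1)$ is less than $(k+1)(M+1)$. A family of $K$ real functions on an interval is called a Chebyshev system if every nontrivial linear combination has at most $K-1$ zeros there. The stronger statement is the one that can be proved by induction on $k$, because the inductive step has to control zeros at unknown positions.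

\begin{proposition}\label{prop:cheb}
Let $k,M\ge0$ and let $B_0,\dots,B_k\in\mathbf R[y]$, not all zero, have degree at most $M$. Then $R=\sum_{r=0}^kB_r\varphi^r$ is not identically zero and has at most $(k+1)(M+1)-1$ zeros in $(-\infty,1)$, counted with multiplicity.
\end{proposition}

\subsection*{Boundary values of $\varphi$}
The proof compares the values of $R$ on the two sides of the cut $[1,\infty)$. For $x\ge1$ let $\theta(x)\ge0$ be defined by $\cosh\theta(x)=\sqrt x$.

\begin{lemma}\label{lem:phi}
\begin{itemize}
\item[(i)] The restrictions of $\varphi$ to the open upper and lower half-planes extend continuously to the closed half-planes. The extensions agree with $\varphi$ on $(-\infty,1)$, and their values at $x\ge1$ are $\varphi(x\pm\mathrm i0)=\bigl(\frac\pi2\pm\mathrm i\theta(x)\bigr)^2$.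
\item[(ii)] $\theta(x)^2=-\varphi(1-x)$ for $x\ge1$.
\item[(iii)] $\varphi(y)=O(\log^2|y|)$ as $|y|\to\infty$, uniformly in both closed half-planes.
\end{itemize}
\end{lemma}

\begin{proof}
By conjugation it suffices to treat the upper half-plane. Let $\Sigma$ be the closed half-strip of all $\zeta=\xi+\mathrm i\eta$ with $0\le\xi\le\frac\pi2$, $\eta\ge0$. We have $\sin\zeta=\sin\xi\cosh\eta+\mathrm i\cos\xi\sinh\eta$ and $|\sin\zeta|^2=\sin^2\xi+\sinh^2\eta$. For fixed $\eta>0$, as $\xi$ runs through $[0,\frac\pi2]$, the point $\sin\zeta$ runs once through the part in the closed first quadrant of the ellipse with foci $\pm1$ and semi-axes $\cosh\eta$, $\sinh\eta$; for $\eta=0$ it runs once through $[0,1]$. These ellipses and the segment $[-1,1]$ partition the plane. So $\sin$ is a continuous bijection from $\Sigma$ onto the closed first quadrant, and it is a homeomorphism because $|\sin\zeta|\to\infty$ as $\eta\to\infty$. Squaring is a homeomorphism from that quadrant onto the closed upper half-plane. In the interior $\varphi(\sin^2\zeta)=\zeta^2$, and this formula gives the continuous extension,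 which agrees with the continuous function $\varphi$ on $(-\infty,1)$. Since $\sin(\frac\pi2+\mathrm i\theta)=\cosh\theta=\sqrt x$, part (i) follows.

Taking $\zeta=\mathrm i\eta$ gives $\varphi(-\sinh^2\eta)=-\eta^2$. With $\eta=\theta(x)$ we have $\sinh^2\eta=x-1$, which is (ii). Finally, if $y=\sin^2\zeta$, then $\sinh\eta\le\sqrt{|y|}$, so $|\varphi(y)|=|\zeta|^2\le\bigl(\frac\pi2+\operatorname{arcsinh}\sqrt{|y|}\bigr)^2$, which gives (iii).
\end{proof}

The case $k=1$ shows the mechanism. Suppose that $R=B_0+B_1\varphi$ has $2M+2$ zeros in $(-\infty,1)$, and let $\Pi$ be the monic polynomial with these zeros. Then $y^lR/\Pi$ is analytic off the cut and decays like $|y|^{-2}\log^2|y|$ for $0\le l\le M$, so by Cauchy's theorem its jump across the cut has integral zero. The jump of $B_0$ is zero, and the jump of $\varphi$ is $2\pi\mathrm i\,\theta$. So $B_1$ is orthogonal to all polynomials of degree at most $M$ for the positive weight $\theta/\Pi$ on $(1,\infty)$, in particular to itself, and $B_1=0$. For $k\ge2$ the jump of $R$ is $\theta$ times a combination of $1,\theta^2,\dots,\theta^{2k-2}$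 with polynomial coefficients. By Lemma~\ref{lem:phi}(ii) this is a function of the same kind as $R$, with $k-1$ in place of $k$ and $1-x$ in place of $y$. This is what closes the induction.

\begin{proof}[Proof of Proposition~\ref{prop:cheb}]
We use induction on $k$. For $k=0$, $R=B_0$ is a nonzero polynomial of degree at most $M$. Let $k\ge1$ and $K=(k+1)(M+1)$, and suppose that the claim fails. Then there are $y_1,\dots,y_K\in(-\infty,1)$, not necessarily distinct, such that $R/\Pi$ is analytic on $\mathbf C\setminus[1,\infty)$, where $\Pi=\prod_{s=1}^K(y-y_s)$; if $R$ is identically zero, take any such points. Since every $y_s$ is less than $1$, we have $\Pi>0$ on $[1,\infty)$.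

\emph{Step 1: the jump has vanishing moments.} Let $0\le l\le k(M+1)-1=K-M-2$ and $F_l=y^lR/\Pi$. This function is analytic on $\mathbf C\setminus[1,\infty)$. By Lemma~\ref{lem:phi}(i) its restrictions to the open half-planes extend continuously to the closed ones, with boundary values $F_l(x\pm\mathrm i0)$ that both equal $F_l(x)$ for $x<1$. By Lemma~\ref{lem:phi}(iii) and $l+M-K\le-2$ we have $F_l=O(|y|^{-2}\log^{2k}|y|)$. Cauchy's theorem holds for a function that is analytic in an open half-disc and continuous on its closure: apply it to copies of the boundary shrunk toward an interior point and use uniform continuity. For the upper and lower half-discs of radius $\rho$, the arcs contribute $O(\rho^{-1}\log^{2k}\rho)$, so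
\[
\int_{-\rho}^{\rho}F_l(x\pm\mathrm i0)\,dx=O(\rho^{-1}\log^{2k}\rho).
\]
We subtract the two relations. The parts over $(-\rho,1)$ cancel, and as $\rho\to\infty$ we obtain
\begin{equation}\label{eq:jump}
\int_1^\infty\bigl(F_l(x+\mathrm i0)-F_l(x-\mathrm i0)\bigr)\,dx=0 ,
\end{equation}
the integral being absolutely convergent.

\emph{Step 2: the form of the jump.} Since the $B_r$ are real, $R(x-\mathrm i0)=\overline{R(x+\mathrm i0)}$, and the integrand in \eqref{eq:jump} is $2\mathrm i\,x^l\operatorname{Im}R(x+\mathrm i0)/\Pi(x)$. In the binomial expansion of $(\frac\pi2+\mathrm i\theta)^{2r}$ the imaginary part consists of the odd powers of $\theta$, so $\operatorname{Im}(\frac\pi2+\mathrm i\theta)^{2r}=\theta\,q_r(\theta^2)$ with $q_r$ a real polynomial. Here $q_0=0$, and for $r\ge1$ the term $2r\cdot\frac\pi2\cdot(\mathrm i\theta)^{2r-1}$ shows that $q_r$ has exact degree $r-1$ and leading coefficient $(-1)^{r-1}r\pi$. Hence $\operatorname{Im}R(x+\mathrm i0)=\theta(x)Q(x)$ with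
\[
Q=\sum_{r=1}^kB_r\,q_r(\theta^2)=\sum_{r=0}^{k-1}C_r\,\theta^{2r},
\]
where $C_r$ is a real linear combination of $B_{r+1},\dots,B_k$ in which $B_{r+1}$ has a nonzero coefficient. So the $C_r$ are real polynomials of degree at most $M$. Taking linear combinations of the relations \eqref{eq:jump}, we get
\begin{equation}\label{eq:orth}
\int_1^\infty\frac{\theta(x)}{\Pi(x)}\,Q(x)h(x)\,dx=0\qquad\text{for all $h\in\mathbf R[x]$ of degree at most }k(M+1)-1 .
\end{equation}

\emph{Step 3: sign changes.} Suppose that $B_1,\dots,B_k$ are not all zero, and let $r_0$ be the largest index with $B_{r_0}\ne0$. Then $C_{r_0-1}$ is a nonzero multiple of $B_{r_0}$, so the $C_r$ are not all zero. By Lemma~\ref{lem:phi}(ii), $Q(x)=R^*(1-x)$ for $x>1$, where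
\[
R^*(y)=\sum_{r=0}^{k-1}B_r^*(y)\,\varphi(y)^r,\qquad B_r^*(y)=(-1)^rC_r(1-y),
\]
and $C_r(1-y)$ is the value of $C_r$ at $1-y$. By the induction hypothesis, $R^*$ has at most $k(M+1)-1$ zeros in $(-\infty,1)$, and so in $(-\infty,0)$. Thus the real-analytic function $Q$ has at most $k(M+1)-1$ zeros in $(1,\infty)$. Let $h$ be $\pm1$ times the product of the factors $x-x_0$ over the zeros $x_0\in(1,\infty)$ of $Q$ of odd order, with the sign chosen so that $hQ\ge0$ on $(1,\infty)$. Then $hQ>0$ outside a finite set, and $\theta/\Pi>0$ on $(1,\infty)$, so the integral in \eqref{eq:orth} is positive. This is a contradiction.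

Hence $B_1=\dots=B_k=0$. Then $R=B_0$ is a polynomial of degree at most $M<K$ that is divisible by $\Pi$, so $B_0=0$. This contradicts the hypothesis that the $B_r$ are not all zero.
\end{proof}

The numbers match exactly: $K$ zeros give $K-M-1=k(M+1)$ vanishing moments, and that is the number of coefficients of a polynomial that can follow $k(M+1)-1$ sign changes. The location of the zeros in $(-\infty,1)$ was used to make $\Pi$ positive on the cut.

\begin{corollary}\label{cor:nonzero}
For $k\ge0$ and $M\ge1$ we have $D_{k,M}(\frac43,\frac8{27})\ne0$. In particular $D_{k,M}\ne0$, and $\Delta$ does not divide $D_{k,M}$.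
\end{corollary}

\begin{proof}
The zero at $0\in(-\infty,1)$ produced by Lemma~\ref{lem:reduce} would contradict Proposition~\ref{prop:cheb}. The rest follows because $\Delta$ vanishes at $(\frac43,\frac8{27})$.
\end{proof}

\section{The zeros of $D_{k,M}$ and the case $L\ge2$}\label{sec:zeros}

\begin{proof}[Proof of Theorem~\ref{thm:half}]
The weight, the nondivisibility by $\Delta$ and part (a) are Lemma~\ref{lem:weight}, Corollary~\ref{cor:nonzero} and Proposition~\ref{prop:orders}. It remains to prove (b). Put $D=D_{k,M}\neq0$ and $w=k(k+1)M(M+1)$.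

The monomials $g_2^\alpha g_3^\beta$ in $D$ satisfy $2\alpha+3\beta=w/2$, so passing from one to another changes $(\alpha,\beta)$ by a multiple of $(3,-2)$. Let $p$ be the smallest $\alpha$ and $q$ the smallest $\beta$ that occur. Then $D=g_2^pg_3^q\sum_{s=0}^Nd_s(g_2^3)^s(g_3^2)^{N-s}$ for some $N\ge0$, with $d_0d_N\ne0$. Factoring the binary form over $\mathbf C$ gives
\begin{equation}\label{eq:factor}
D=d_N\,g_2^{\,p}\,g_3^{\,q}\prod_{s=1}^N(g_2^3-\kappa_sg_3^2),\qquad 4p+6q+12N=w,
\end{equation}
with all $\kappa_s\ne0$. By Corollary~\ref{cor:nonzero}, all $\kappa_s\ne27$.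

Each of the polynomials $g_2$, $g_3$, $g_2^3-\kappa g_3^2$ with $\kappa\ne0,27$ vanishes at exactly one homothety class of lattices. By (E5) and the fact that a lattice is determined by its invariants, the classes correspond to the orbits of the pairs with $\Delta\ne0$ under $(g_2,g_3)\mapsto(\lambda^{-4}g_2,\lambda^{-6}g_3)$. The pairs $(0,g_3)$ with $g_3\ne0$ form one orbit, and so do the pairs $(g_2,0)$ with $g_2\ne0$. For $\kappa\neq0,27$ the equation $g_2^3=\kappa g_3^2$ has solutions with $g_3=1$, and there $\Delta=\kappa-27\ne0$. If $(g_2,g_3)$ and $(g_2',g_3')$ are two solutions with $\Delta\ne0$, all four numbers are nonzero, the ratios $A=g_2'/g_2$ and $B=g_3'/g_3$ satisfy $A^3=B^2$, and any $\lambda$ with $\lambda^{-2}=B/A$ has $\lambda^{-4}=A$ and $\lambda^{-6}=B$. These classes are distinct, because $g_2^3/g_3^2$ is constant on orbits, and each of them has the given polynomial attached to it in the sense of Section~\ref{sec:intro}.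

The multiplicities can be read off from \eqref{eq:factor}. Setting $g_3=1$ shows that $g_2$ divides $D$ exactly $p$ times and that $g_2^3-\kappa g_3^2$ divides $D$ exactly as often as $\kappa$ occurs among the $\kappa_s$, because the polynomials $x$ and $x^3-\kappa$ for distinct $\kappa\neq0$ are pairwise coprime. Setting $g_2=1$ shows that $g_3$ divides $D$ exactly $q$ times. The weighted count is therefore $\frac p3+\frac q2+N=\frac w{12}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $L\ge2$]
Let $k=\lfloor L/2\rfloor$. Since $k\ge1$ and $M\ge1$, the number $k(k+1)M(M+1)/12$ is positive, so by Theorem~\ref{thm:half}(b) there is a lattice $\Lambda$ with $D_{k,M}(g_2,g_3)=0$. Let $a$ be a half-period of $\Lambda$. By Theorem~\ref{thm:half}(a), $\nu_{L,M}(\Lambda,a)\ge LM+L+M+2$ if $L$ is odd, and $\nu_{L,M}(\Lambda,a)\ge LM+L+2M+2>LM+L+M+2$ if $L$ is even.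
\end{proof}

\begin{remark}
If $k\equiv M\equiv1\pmod3$, then $w\equiv2\cdot2\equiv1\pmod 3$, and \eqref{eq:factor} gives $p\equiv1\pmod3$. So $g_2$ divides $D_{k,M}$, and the lattice with $g_2=0$ can be used, as in Example~\ref{ex:31}.
\end{remark}

\section{The case $L=1$ and a Hankel determinant}\label{sec:one}

For $L=1$ we have $T=2M+1$ and need order $2M+3$. Here $k=0$ and $D_{0,M}=1$, so by Theorem~\ref{thm:half}(a) half-periods give only $T$. Theorem~\ref{thm:sharp} points to another symmetry: for $M=1$ it is $2a$, not $a$, that is a half-period. Suppose that $2a$ is a half-period, and apply \eqref{eq:half} to it, with $e=\wp(2a)$ and with $a+t$ in place of $t$. Since $3a+t\equiv t-a$ modulo $\Lambda$, we get $\wp(a-t)=\iota(\wp(a+t))$ with $\iota(Y)=e+c/(Y-e)$. At $t=0$ this says that $\varrho=\wp(a)-e$ satisfies $\varrho^2=c$. The M\"obius transformation $m(Y)=\frac{Y-e-\varrho}{Y-e+\varrho}$ satisfies $m\circ\iota=-m$, so the germ $m(\wp(a+t))$ is \emph{odd}. This is only a guide. It is simpler to start from a family of odd germs and to show that each of them comes from some $\wp$.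

\subsection*{A family of odd germs}
For $\lambda\in\mathbf C$ and small $|s|$ let
\[
F(s)=\int_0^s\frac{dv}{\sqrt{(1-v^2)(1-\lambda v^2)}},
\]
where the root equals $1$ at $v=0$. Since $F(0)=0$ and $F'(0)=1$, the odd function $F$ has an odd inverse germ $\sigma(t)$, and $\sigma'=1/F'(\sigma)$ gives
\[
\sigma(0)=0,\qquad\sigma'(0)=1,\qquad\sigma'^2=(1-\sigma^2)(1-\lambda\sigma^2).
\]
The values $\lambda=0$ and $\lambda=1$ are degenerate: there $\sigma=\sin t$ and $\sigma=\tanh t$. They play the role that $\Delta=0$ played before.

\begin{lemma}\label{lem:unif}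
If $\lambda\ne0,1$, there are a lattice $\Lambda$ and a point $a\notin\Lambda$ such that $\nu_{L,M}(\Lambda,a)=\nu_{L,M}(\sigma)$ for all $L,M$.
\end{lemma}

\begin{proof}
To turn the quartic into a cubic, we send its root $1$ to infinity. Put $r=1/(1-\sigma)$, so that $\sigma=(r-1)/r$. Then $r'=\sigma'r^2$, $1-\sigma^2=(2r-1)/r^2$ and $1-\lambda\sigma^2=(r^2-\lambda(r-1)^2)/r^2$, and therefore
\begin{equation}\label{eq:cubic}
r'^2=(2r-1)\bigl((1-\lambda)r^2+2\lambda r-\lambda\bigr).
\end{equation}
The right side is a cubic in $r$ with leading coefficient $2(1-\lambda)\ne0$. Its three roots are distinct, since the quadratic factor has discriminant $4\lambda^2+4\lambda(1-\lambda)=4\lambda\ne0$ and takes the value $(1-\lambda)/4\ne0$ at $r=\frac12$. Let $b$ be the mean of the three roots and put $x=\frac{1-\lambda}2(r-b)$. Then \eqref{eq:cubic} becomes $x'^2=4x^3-g_2x-g_3$ for some $g_2,g_3$, and the roots are still distinct. By (E5) there is a lattice $\Lambda$ with these invariants.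

By (E1) there is $a\notin\Lambda$ with $\wp(a)=x(0)$. Then $\wp'(a)^2=x'(0)^2$, and after replacing $a$ by $-a$ if necessary, $\wp'(a)=x'(0)$. We have $x'(0)=\frac{1-\lambda}2\sigma'(0)r(0)^2=\frac{1-\lambda}2\ne0$, so we may differentiate the equation for $x$ and divide by $2x'$ to get $x''=6x^2-\frac12g_2$. By (E2), $\wp(a+t)$ solves the same second-order equation with the same initial data, so $\wp(a+t)=x(t)$ near $0$. Since $x$ is a M\"obius function of $\sigma$, Lemma~\ref{lem:mobius} applies.
\end{proof}

\subsection*{Reduction to a Hankel determinant}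
Because $L=1$, the variable $t$ enters linearly, and it pays to take $s=\sigma(t)$ as the variable. Write $P=A(Y)+XB(Y)$ with $\deg A,\deg B\le M$. Then $P(t,\sigma(t))=A(s)+F(s)B(s)$, and the orders in $t$ and in $s$ agree because $\sigma'(0)\neq0$. So we need $\lambda\ne0,1$ and $(A,B)\neq(0,0)$ with
\begin{equation}\label{eq:pade}
A(s)+F(s)B(s)=O(s^{2M+3}).
\end{equation}
Let $b_i=\binom{2i}{i}4^{-i}$, so that $(1-v)^{-1/2}=\sum_{i\ge0}b_iv^i$. Multiplying the series for $(1-v^2)^{-1/2}$ and $(1-\lambda v^2)^{-1/2}$ and integrating, we get
\[
F(s)=\sum_{n\ge0}c_n(\lambda)s^{2n+1},\qquad c_n(\lambda)=\frac1{2n+1}\sum_{i+j=n}b_ib_j\lambda^j .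
\]
From $b_0=1$, $b_1=\frac12$, $b_2=\frac38$ we find $c_0=1$, $c_1=\frac{1+\lambda}6$, $c_2=\frac{3+2\lambda+3\lambda^2}{40}$.

\begin{example}\label{ex:M1}
Let $M=1$, $A=-s$, $B=1$. Then $A+FB=c_1s^3+c_2s^5+\cdots$ has order $3=T$ unless $\lambda=-1$, and for $\lambda=-1$ it has order $5=T+2$. In that case the cubic in \eqref{eq:cubic} has the roots $\frac12$ and $\frac{1\pm\mathrm i}2$. Their mean $\frac12$ is itself a root, so $0$ is a root of $4x^3-g_2x-g_3$ and $g_3=0$, in agreement with Theorem~\ref{thm:sharp}.
\end{example}

In general we take $A$ odd and $B$ even, so that the left side of \eqref{eq:pade} is odd. Write $M=2m+\varepsilon$ with $\varepsilon\in\{0,1\}$ and put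
\[
H(\lambda)=\det\bigl(c_{i+j+\varepsilon}(\lambda)\bigr)_{0\le i,j\le m}\in\mathbf Q[\lambda].
\]

\begin{lemma}\label{lem:hankel}
If $H(\lambda)=0$, then \eqref{eq:pade} has a solution with $\deg A,\deg B\le M$ and $B\ne0$.
\end{lemma}

\begin{proof}
Let $B=\sum_{i=0}^m\beta_is^{2i}$, of degree at most $2m\le M$. The series $FB$ is odd, and we let $-A$ be the sum of its terms of degree at most $M$. Then \eqref{eq:pade} holds if and only if the coefficient of $s^{2n+1}$ in $FB$ vanishes whenever $M<2n+1\le2M+1$. For $\varepsilon=0$ this range is $m\le n\le2m$, and for $\varepsilon=1$ it is $m+1\le n\le2m+1$; in both cases $n=m+\varepsilon+l$ with $0\le l\le m$. Since $n\ge m$, the coefficient is $\sum_{i=0}^m\beta_ic_{n-i}$. With $i=m-j$ the conditions read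
\[
\sum_{j=0}^mc_{l+j+\varepsilon}\,\beta_{m-j}=0\qquad(0\le l\le m).
\]
These are $m+1$ equations in $m+1$ unknowns with determinant $H(\lambda)$.
\end{proof}

Once more one equation remains, and we must show that it has a nondegenerate solution. At the two degenerate values the $c_n$ are moments of positive measures, so the Hankel matrix is positive definite. A symmetry in $\lambda$ then shows that $H$ is not constant.

\begin{lemma}\label{lem:root}
For $M\ge1$ the polynomial $H$ has a complex root, and every root is different from $0$ and $1$.
\end{lemma}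

\begin{proof}
\emph{The value at $0$.} Wallis' formula $b_n=\frac2\pi\int_0^{\pi/2}\sin^{2n}\vartheta\,d\vartheta$ and $\frac1{2n+1}=\int_0^1v^{2n}\,dv$ give
\[
c_n(0)=\frac{b_n}{2n+1}=\frac2\pi\int_0^{\pi/2}\!\!\int_0^1\tau^n\,dv\,d\vartheta,\qquad\tau=v^2\sin^2\vartheta .
\]
For a real vector $(\alpha_0,\dots,\alpha_m)\ne0$ it follows that
\[
\sum_{i,j}\alpha_i\alpha_j\,c_{i+j+\varepsilon}(0)=\frac2\pi\int_0^{\pi/2}\!\!\int_0^1\tau^\varepsilon\Bigl(\sum_i\alpha_i\tau^i\Bigr)^2dv\,d\vartheta>0 .
\]
Indeed, the integrand is continuous and nonnegative, and it is not identically zero because $\tau$ takes every value in $[0,1]$. So the matrix is positive definite and $H(0)>0$.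

\emph{The value at $1$.} Comparing coefficients in $\bigl((1-v)^{-1/2}\bigr)^2=(1-v)^{-1}$ gives $\sum_{i+j=n}b_ib_j=1$, so $c_n(1)=\int_0^1\tau^n\,dv$ with $\tau=v^2$. Then $\sum_{i,j}\alpha_i\alpha_jc_{i+j+\varepsilon}(1)=\int_0^1\tau^\varepsilon(\sum_i\alpha_i\tau^i)^2\,dv>0$, and $H(1)>0$.

\emph{The degree.} Exchanging $i$ and $j$ in the definition of $c_n$ gives $c_n(\lambda)=\lambda^nc_n(1/\lambda)$. Taking the factor $\lambda^i$ out of row $i$ and $\lambda^{j+\varepsilon}$ out of column $j$, we get
\[
H(\lambda)=\lambda^dH(1/\lambda),\qquad d=\sum_{i=0}^m(2i+\varepsilon)=(m+1)(m+\varepsilon).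
\]
Hence the coefficient of $\lambda^d$ in $H$ is $H(0)\ne0$. Since $M\ge1$, we have $m+\varepsilon\ge1$ and $d\ge1$. So $H$ is not constant and has a complex root.
\end{proof}

For $M=1$ we have $H=c_1=\frac{1+\lambda}6$, as in Example~\ref{ex:M1}. For $M=2$ we have $H=c_0c_2-c_1^2=\frac{17-2\lambda+17\lambda^2}{360}$, with $d=2$.

\begin{proof}[Proof of Theorem~\ref{thm:main} for $L=1$]
Let $\lambda$ be a root of $H$; by Lemma~\ref{lem:root} it exists and $\lambda\ne0,1$. By Lemma~\ref{lem:hankel} there is $P=A(Y)+XB(Y)\ne0$ of bidegree $\le(1,M)$ such that $P(t,\sigma(t))$ has order at least $2M+3$. By Lemma~\ref{lem:unif} there are $\Lambda$ and $a\notin\Lambda$ with $\nu_{1,M}(\Lambda,a)=\nu_{1,M}(\sigma)\ge2M+3=LM+L+M+2$. Together with Section~\ref{sec:zeros}, this completes the proof of Theorem~\ref{thm:main}.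
\end{proof}

\begin{thebibliography}{9}

\bibitem{moving}
\emph{Zero estimates with moving targets}, \texttt{https://edoc.unibas.ch/id/document/52797}.

\end{thebibliography}
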